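# Regular Banach algebras that are not spectrally separable

All algebras are complex, commutative and unital Banach algebras. For such an algebra $\mathcal A$, $\Sigma(\mathcal A)$ is the space of characters (nonzero multiplicative linear functionals) with the Gelfand topology, a compact Hausdorff space, and $\hat a(\varphi)=\varphi(a)$ is the Gelfand transform of $a$. Three textbook facts are used throughout: every character satisfies $|\varphi(a)|\le\|a\|$; the radical is $\mathrm{Rad}(\mathcal A)=\{a:\hat a=0\}$; and $\mathrm{Rad}(\mathcal A)$ is exactly the set of quasinilpotent elements, those with $\|a^n\|^{1/n}\to0$. The algebra is semisimple when $\mathrm{Rad}(\mathcal A)=0$.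

## 1. Disjoint supports when the radical is zero or nil

**Definition (regular).** $\mathcal A$ is *regular* if for every closed $F\subseteq\Sigma(\mathcal A)$ and every $\varphi\in\Sigma(\mathcal A)\setminus F$ there is $a\in\mathcal A$ with $\hat a|_F=0$ and $\hat a(\varphi)\ne0$.

**Definition (spectrally separable).** $\mathcal A$ is *spectrally separable* if for every pair $\varphi\ne\psi$ in $\Sigma(\mathcal A)$ there are $a,b\in\mathcal A$ with $ab=0$, $\varphi(a)\ne0$ and $\psi(b)\ne0$.

Regularity concerns functions on $\Sigma(\mathcal A)$, that is, $\mathcal A$ modulo its radical. Spectral separability asks for a true product zero in $\mathcal A$.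

For $K$ compact Hausdorff, $C(K)$ has both properties, by Urysohn's lemma. The disc algebra has neither. Its character space is the closed disc. By the identity theorem a function vanishing on $F=\{|z|\le\frac12\}$ is zero, so the algebra is not regular. It is an integral domain with more than one character, so it is not spectrally separable.

Here is the easy case.

**Proposition A.** If $\mathcal A$ is regular and every element of $\mathrm{Rad}(\mathcal A)$ is nilpotent, then $\mathcal A$ is spectrally separable. In particular, every semisimple regular algebra is spectrally separable.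

**Proof.** Let $\varphi\ne\psi$. Choose disjoint open sets $V\ni\varphi$ and $W\ni\psi$ in $\Sigma(\mathcal A)$. Regularity, applied to the closed sets $\Sigma(\mathcal A)\setminus V$ and $\Sigma(\mathcal A)\setminus W$, gives $a,b$ with $\hat a=0$ off $V$, $\hat b=0$ off $W$, and $\varphi(a)\ne0\ne\psi(b)$. Then $\hat a\hat b=0$, so $ab\in\mathrm{Rad}(\mathcal A)$. If the radical is $0$ we are done. If it is nil, then $a^nb^n=(ab)^n=0$ for some $n$, while $\varphi(a^n)=\varphi(a)^n\ne0$ and $\psi(b^n)=\psi(b)^n\ne0$. $\square$

What changes in general? Regularity still gives $ab\in\mathrm{Rad}(\mathcal A)$, but now $ab$ is only quasinilpotent: its powers become small and need never be zero. Such elements exist. The power series $\sum c_nX^n$ with $\sum|c_n|/n!<\infty$ form a Banach algebra, since $1/(k+l)!\le1/(k!\,l!)$. In it $\|X^n\|^{1/n}=(1/n!)^{1/n}\to0$ and $X^n\neq0$ for all $n$. This algebra has a single character, so it does not yet answer anything. The question of these notes is the following.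

> Is every unital commutative regular Banach algebra spectrally separable?

There is an equivalent form. Let $\mathrm{Reg}(\mathcal A)$ be the largest closed regular subalgebra of $\mathcal A$ containing $1$, and $\mathrm{Sep}(\mathcal A)$ the largest closed spectrally separable subalgebra containing $1$. We take as known that both exist, that $\mathrm{Reg}(\mathcal A)\supseteq\mathrm{Sep}(\mathcal A)$ always, and that equality holds when $\mathcal A$ is semisimple. The equality can be seen from Proposition A: a quasinilpotent element of the closed subalgebra $\mathrm{Reg}(\mathcal A)$ is quasinilpotent in $\mathcal A$, hence $0$, so $\mathrm{Reg}(\mathcal A)$ is semisimple and therefore spectrally separable.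

For an example, take the disc algebra. Let $S$ be a closed spectrally separable subalgebra containing $1$. It is an integral domain, so it has only one character $\chi$. For $f\in S$ the element $f-\chi(f)1$ is quasinilpotent, hence $0$. So $\mathrm{Sep}=\mathbb C1$, and $\mathrm{Reg}=\mathbb C1$ by semisimplicity.

The question is equivalent to asking whether $\mathrm{Reg}(\mathcal A)=\mathrm{Sep}(\mathcal A)$ for every $\mathcal A$. If every regular algebra is spectrally separable, then $\mathrm{Reg}(\mathcal A)$ is spectrally separable, so it lies in $\mathrm{Sep}(\mathcal A)$. Conversely, if equality always holds and $\mathcal A$ is regular, then $\mathcal A=\mathrm{Reg}(\mathcal A)=\mathrm{Sep}(\mathcal A)$. In this form the problem is stated, as not known, in "Multiplication Operators On Banach Modules Over Spectrally Separable Algebras" (http://bims.iranjournals.ir/article_871_9f5eadc32836600803a25c1fd5936d46.pdf).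

## 2. Clopen sets, idempotents, and the role of connectedness

Try the smallest nontrivial character space, $\Sigma(\mathcal A)=\{\varphi,\psi\}$, with an arbitrary radical. Pick an element on which $\varphi$ and $\psi$ differ, and normalize it by an affine change to $a$ with $\varphi(a)=1$, $\psi(a)=0$. Then $r=a^2-a$ lies in $\mathrm{Rad}(\mathcal A)$. Since $r$ is quasinilpotent, the binomial series for $(1+4r)^{-1/2}$ converges. Put
$$e=\tfrac12+(a-\tfrac12)(1+4r)^{-1/2}.$$
Since $(a-\frac12)^2=a^2-a+\frac14=\frac14(1+4r)$, we get $(e-\frac12)^2=\frac14$, that is, $e^2=e$. Moreover $\varphi(e)=\frac12+\frac12=1$ and $\psi(e)=\frac12-\frac12=0$. So $e(1-e)=0$ separates $\varphi$ from $\psi$, whatever the radical is.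

The general form of this computation is Shilov's idempotent theorem: *if $V\subseteq\Sigma(\mathcal A)$ is open and closed, there is $e=e^2\in\mathcal A$ with $\hat e=1_V$.* We also recall that in a compact Hausdorff space components equal quasi-components: two points in different components are separated by a clopen set.

**Proposition B.** If $\Sigma(\mathcal A)$ is totally disconnected, then $\mathcal A$ is spectrally separable.

**Proof.** Let $\varphi\neq\psi$. The components are points, so there is a clopen $V$ with $\varphi\in V\not\ni\psi$. Take $e=e^2$ with $\hat e=1_V$. Then $e(1-e)=0$ and $\varphi(e)=1=\psi(1-e)$. $\square$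

So a counterexample needs a non-nil radical and two characters in one component of the character space. The first space to try is $[0,1]$. It turns out that a counterexample exists there. For a compact metric space $(K,d)$ let $L=\mathrm{Lip}(K)$ be the algebra of complex Lipschitz functions on $K$, with norm $\|f\|_L=\|f\|_\infty+\mathrm{Lip}(f)$, where $\mathrm{Lip}(f)$ is the least Lipschitz constant.

**Theorem 1.** Let $(K,d)$ be a nonempty compact metric space. There is a unital commutative regular Banach algebra $A$ with $\Sigma(A)\cong K$ and $\{\hat a:a\in A\}=\mathrm{Lip}(K)$ such that: if $a,b\in A$, $ab=0$, and $C$ is a connected component of $K$, then $\hat a|_C=0$ or $\hat b|_C=0$.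

For $K=[0,1]$, if $ab=0$ then $\hat a\equiv0$ or $\hat b\equiv0$, so no two distinct characters of $A$ can be separated. Hence $A$ is regular but not spectrally separable, and $\mathrm{Reg}(A)=A\ne\mathrm{Sep}(A)$. The answer to the question is **no**.

**Theorem 2.**
1. For the algebra of Theorem 1 (as constructed below), $\mathrm{Reg}(A)=A$ and $\mathrm{Sep}(A)=\{a:\hat a\text{ is constant on each component of }K\}$. If $K$ is connected, then $\mathrm{Sep}(A)=\mathbb C1+\mathrm{Rad}(A)$.
2. If $K$ is connected, there is a unital commutative regular Banach algebra $A'$ with $\Sigma(A')\cong K$ and $\{\hat a:a\in A'\}=\mathrm{Lip}(K)$ which is an integral domain.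
3. For a compact metrizable space $K\ne\emptyset$ the following are equivalent: (i) every unital commutative regular Banach algebra with character space homeomorphic to $K$ is spectrally separable; (ii) $K$ is totally disconnected. The implication (ii)$\Rightarrow$(i) holds for all compact Hausdorff $K$.
4. If $A$ is regular and every element of $\mathrm{Rad}(A)$ is nilpotent, then $A$ is spectrally separable.

Part 4 is Proposition A. No claim is made about (i)$\Rightarrow$(ii) for non-metrizable $K$.

## 3. Split extensions fail; lifting functions without relations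

The first thing to try is to take a good function algebra on $[0,1]$ and attach a quasinilpotent element. Consider series $\sum_{n\ge0} f_nX^n$ with $f_n\in C[0,1]$ and $\sum\|f_n\|_\infty/n!<\infty$. A character $\chi$ satisfies $|\chi(X)|^n\le\|X^n\|=1/n!$ for all $n$, so $\chi(X)=0$. By continuity $\chi(\sum f_nX^n)=\chi(f_0)$, and $\chi(f_0)=f_0(t)$ for some $t\in[0,1]$. So the character space is $[0,1]$, the algebra is regular, and its radical contains $X$, which is not nilpotent. But the constant series form a copy of $C[0,1]$, and two functions with disjoint supports there have product exactly $0$. So the algebra is spectrally separable.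

The same obstruction appears whenever there is an algebra homomorphism $\sigma:\{\hat a:a\in\mathcal A\}\to\mathcal A$, continuous or not, with $\widehat{\sigma(f)}=f$. If $\mathcal A$ is regular and $\hat a\hat b=0$ with $\hat a(\varphi)\neq0\ne\hat b(\psi)$, then $\sigma(\hat a)\sigma(\hat b)=\sigma(0)=0$ separates $\varphi$ and $\psi$. So in a counterexample the function algebra must not lift multiplicatively.

This suggests lifting the function algebra with *no relations at all*: one free variable $z_e$ for each function $e$. The lifts are then holomorphic functions of infinitely many variables, a rigid kind of object with an identity theorem. The price is that a free algebra has far too many characters, and we must pass to a new norm in which only the points of $K$ remain. We now build the free lift.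

**The algebra $L=\mathrm{Lip}(K)$.** From $\mathrm{Lip}(fg)\le\|f\|_\infty\mathrm{Lip}(g)+\|g\|_\infty\mathrm{Lip}(f)$ we get $\|fg\|_L\le\|f\|_L\|g\|_L$, and $\|1\|_L=1$. A $\|\cdot\|_L$-Cauchy sequence $(f_n)$ converges uniformly to some $f$, and passing to the limit in $m$ in $|(f_n-f_m)(x)-(f_n-f_m)(y)|\le\eta\, d(x,y)$ shows $f\in L$ and $\mathrm{Lip}(f_n-f)\to0$. So $L$ is a unital Banach algebra. If $F\subset K$ is closed and nonempty and $x\notin F$, then $y\mapsto d(y,F)$ lies in $L$, vanishes on $F$ and is nonzero at $x$. If $|g|\ge c>0$ and $g\in L$, then $1/g\in L$, because $|1/g(x)-1/g(y)|\le c^{-2}|g(x)-g(y)|$.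

**Lemma C.** Let $L_0\subseteq L$ be a unital subalgebra, closed under complex conjugation and containing $1/g$ whenever $g\in L_0$ and $\inf|g|>0$. Then every character $\chi$ of $L_0$ is evaluation at some point of $K$. This applies to $L_0=L$.

**Proof.** Suppose that for each $x\in K$ some $f_x\in\ker\chi$ has $f_x(x)\ne0$. By compactness finitely many $f_1,\dots,f_r\in\ker\chi$ have no common zero. Then $g=\sum f_i\overline{f_i}$ lies in the ideal $\ker\chi$ of $L_0$ and $g\ge c>0$, so $1=g\cdot(1/g)\in\ker\chi$, contradicting $\chi(1)=1$. Hence for some $x$ every $f\in\ker\chi$ has $f(x)=0$. For any $f\in L_0$, $f-\chi(f)1\in\ker\chi$, so $f(x)=\chi(f)$. $\square$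

**The algebra $P$.** Let $E=\{e\in L:\|e\|_L\le\frac14\}$, and let $P$ be the Banach algebra of formal series
$$f=\sum_\alpha c_\alpha z^\alpha,\qquad \|f\|=\sum_\alpha|c_\alpha|<\infty,$$
in commuting variables $(z_e)_{e\in E}$, with $\alpha$ running over finitely supported multi-indices. If $z\in\mathbb C^E$ has all $|z_e|\le1$, then $f\mapsto f(z)$ is a character of $P$ and $|f(z)|\le\|f\|$.

Let $\pi:P\to L$ be the homomorphism with $\pi(z_e)=e$, that is, $\pi(\sum c_\alpha z^\alpha)=\sum c_\alpha\prod_e e^{\alpha_e}$. The series converges absolutely and $\pi$ is contractive, since $\|e\|_L\le1$ and $\|1\|_L=1$. It is onto: if $0\ne g\in L$, then $e=g/(4\|g\|_L)$ lies in $E$ and $\pi(4\|g\|_Lz_e)=g$. Put $J=\ker\pi$.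

For $x\in K$ let $v(x)=(e(x))_{e\in E}\in\mathbb C^E$. Then
$$|v(x)_e|\le\tfrac14,\qquad\|v(x)-v(y)\|_\infty\le\tfrac14d(x,y),\qquad\pi(f)(x)=f(v(x)).\tag{1}$$
So $v$ puts a copy of $K$ inside the polydisc, $\pi$ is restriction to that copy, and $J$ consists of the $h\in P$ vanishing on it.

*Example.* Let $K=[0,1]$, $e_+(t)=\frac18\max(t-\frac12,0)$ and $e_-(t)=\frac18\max(\frac12-t,0)$. Each has $\|e_\pm\|_L=\frac1{16}+\frac18<\frac14$, so $e_\pm\in E$. Since $e_+e_-=0$, we have $z_{e_+}z_{e_-}\in J$. But this monomial is not zero in $P$: the relation $e_+e_-=0$ was not lifted.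

**A Schwarz estimate.** Let $B=\{u\in\mathbb C^E:\sup_e|u_e|\le1\}$. For $x\in K$, $u\in B$ and $|X|\le\frac34$, all coordinates of $v(x)+Xu$ have modulus at most $\frac14+\frac34=1$. So $X\mapsto f(v(x)+Xu)$ is a uniform limit of polynomials on $|X|\le\frac34$, hence continuous there, holomorphic inside, and bounded by $\|f\|$. If $h\in J$, this function vanishes at $X=0$, and Schwarz's lemma gives
$$|h(v(x)+Xu)|\le\tfrac43|X|\,\|h\|\qquad(h\in J,\ x\in K,\ u\in B,\ |X|\le\tfrac34).\tag{2}$$

## 4. A norm in which $J$ is quasinilpotent

The characters we want on $P$ are the points of $v(K)$, that is, the characters that vanish on $J$. One way to force this is to pass to $P/\overline{J^n}$. Its characters vanish on $J^n$, hence on $J$, so its character space is $K$. Its radical is $J/\overline{J^n}$, which is nilpotent, and by Proposition A the quotient is spectrally separable. So $J$ must become quasinilpotent but not nilpotent. We do this with a weighted norm, leaving the weights open until the proof shows what they must satisfy.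

**Weights.** Let $(\varepsilon_k)_{k\ge1}$ be any sequence with
$$\varepsilon_k\in(0,1],\qquad\varepsilon_k\text{ nonincreasing},\qquad\varepsilon_k\to0,\tag{3}$$
and put $w_0=1$, $w_k=\varepsilon_k^k$. Then $w_{k+l}=\varepsilon_{k+l}^k\varepsilon_{k+l}^l\le w_kw_l$. In particular $w_{k+1}\le w_kw_1\le w_k$. Also $w_k^{1/k}=\varepsilon_k\to0$.

**The seminorm.** For $k\ge0$ let
$$U_k=\{w_k^{-1}g\,h_1\cdots h_k:\ g\in P,\ \|g\|\le1,\ h_i\in J,\ \|h_i\|\le1\},\qquad U=\bigcup_{k\ge0}U_k,$$
$$p(f)=\inf\Big\{\sum_{i=1}^r|\lambda_i|:\ f=\sum_{i=1}^r\lambda_iy_i,\ y_i\in U\Big\}\qquad(f\in P).$$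
The set $U_0$ is the unit ball of $P$, so $p$ is a finite seminorm and $p\le\|\cdot\|$. We have $U_kU_l\subseteq U_{k+l}$: the product of $w_k^{-1}gh_1\cdots h_k$ and $w_l^{-1}g'h_1'\cdots h_l'$ is $w_{k+l}^{-1}g''h_1\cdots h_kh'_1\cdots h'_l$ with $g''=\frac{w_{k+l}}{w_kw_l}gg'$, and $\|g''\|\le1$. So $U$ is closed under multiplication and $p$ is submultiplicative. Two estimates follow:
$$\|\pi(f)\|_L\le p(f)\ \ (f\in P),\qquad p(h^k)\le w_k\|h\|^k\ \ (h\in J).\tag{4}$$
For the first, $\|\pi(y)\|_L\le1$ if $y\in U_0$, and $\pi(y)=0$ if $y\in U_k$ with $k\ge1$. For the second, if $h\ne0$ then $h^k=w_k\|h\|^k\cdot w_k^{-1}(h/\|h\|)^k$, and $w_k^{-1}(h/\|h\|)^k\in U_k$. In particular $1=\|\pi(1)\|_L\le p(1)\le\|1\|=1$.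

Let $A$ be the completion of $P/\ker p$, a unital commutative Banach algebra. We write $f$ also for the image of $f\in P$ in $A$, and $p$ for the norm of $A$.

**Proposition D.** For every choice of weights (3), $A$ is regular, $\Sigma(A)\cong K$, and $\{\hat a:a\in A\}=\mathrm{Lip}(K)$.

**Proof.** **Step 1: points of $K$ give characters.** By (4), $\pi$ extends to a continuous homomorphism $\bar\pi:A\to L$, which is onto because $\pi$ is. So $\varphi_x(a)=\bar\pi(a)(x)$ is a character for each $x\in K$.

**Step 2: there are no others.** Let $\chi\in\Sigma(A)$ and $h\in J$. For all $k\geq 1$, $|\chi(h)|^k=|\chi(h^k)|\le p(h^k)\le w_k\|h\|^k$, so $|\chi(h)|\le w_k^{1/k}\|h\|\to0$ and $\chi(h)=0$. So $\chi$ induces a character of $P/J\cong L$, which by Lemma C is evaluation at some $x\in K$. Thus $\chi=\varphi_x$ on the dense image of $P$, hence on $A$.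

**Step 3: topology and regularity.** The map $x\mapsto\varphi_x$ is continuous, because each $\bar\pi(a)$ is a continuous function. It is injective, because $L$ separates points. A continuous bijection from a compact space to a Hausdorff space is a homeomorphism. Identify $\Sigma(A)$ with $K$. Then $\hat a=\bar\pi(a)$, and the transforms are exactly the elements of $L$. Since $L$ contains the functions $d(\cdot,F)$ for nonempty closed $F$, and the constants (for $F=\emptyset$), $A$ is regular. $\square$

Consequently $\mathrm{Reg}(A)=A$ and $\mathrm{Rad}(A)=\ker\bar\pi$.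

## 5. Taylor series that survive the completion

An element of $A$ need not be a holomorphic function any more. This section shows that it still has a Taylor series at each point of $v(K)$, in each direction.

For $x\in K$, $u\in B$ and $f\in P$ write
$$f(v(x)+Xu)=\sum_{n\ge0}\theta_n^{x,u}(f)X^n\qquad(|X|<\tfrac34).$$
Then $\theta^{x,u}=\sum_n\theta_n^{x,u}X^n:P\to\mathbb C[[X]]$ is a unital homomorphism.

**Lemma E.** For every choice of weights (3),
$$|\theta_n^{x,u}(f)|\le(\tfrac43)^nw_n^{-1}p(f)\qquad(f\in P,\ n\ge0,\ x\in K,\ u\in B),\tag{5}$$
so $\theta^{x,u}$ extends to a homomorphism $A\to\mathbb C[[X]]$ with continuous coefficients $\theta_n^{x,u}$ and $\theta_0^{x,u}(a)=\hat a(x)$. Moreover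
$$\theta_n^{x,u}(y)=0\qquad\text{if }y\in U_k\text{ and }n<k.\tag{6}$$

**Proof.** Let $y=w_k^{-1}gh_1\cdots h_k\in U_k$. Each $h_i(v(x)+Xu)$ vanishes at $X=0$, so $y(v(x)+Xu)$ vanishes there to order at least $k$. This is (6). Also $|y(v(x)+Xu)|\le1/w_k$ for $|X|<\frac34$. So for $n\ge k$ Cauchy's estimates give $|\theta_n^{x,u}(y)|\le(\frac43)^n/w_k\le(\frac43)^n/w_n$, because $w$ is nonincreasing. Thus $|\theta_n^{x,u}(y)|\le(\frac43)^n/w_n$ for every $y\in U$ and every $n$. If $f=\sum\lambda_iy_i$ is a finite sum with $y_i\in U$, then $|\theta^{x,u}_n(f)|\le(\frac43)^nw_n^{-1}\sum|\lambda_i|$. Taking the infimum gives (5). So each $\theta_n^{x,u}$ extends continuously to $A$. The identities $\theta_n(ab)=\sum_{i+j=n}\theta_i(a)\theta_j(b)$ and $\theta_0^{x,u}(f)=f(v(x))=\pi(f)(x)$ pass to $A$ by continuity. $\square$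

*Example.* In the example of Section 3, take $x=1$ and any $u\in B$ whose coordinates at $e_\pm$ are both $1$. Then $\theta^{1,u}(z_{e_+}z_{e_-})=(\frac1{16}+X)X\ne0$. So $z_{e_+}z_{e_-}$ is a nonzero element of $\mathrm{Rad}(A)$. The obvious lifts of two functions with disjoint supports do not multiply to zero in $A$.

**What $ab=0$ says at one point.** Suppose $ab=0$ and $\hat a(x_0)\ne0$. For each $u\in B$ the series $\theta^{x_0,u}(a)$ has nonzero constant term, so it is invertible in $\mathbb C[[X]]$. From $\theta^{x_0,u}(a)\theta^{x_0,u}(b)=0$ we obtain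
$$\theta^{x_0,u}(b)=0\qquad\text{for all }u\in B.\tag{7}$$
So $b$ vanishes to infinite order at $v(x_0)$. If $b$ were a holomorphic function near $v(K)$, the identity theorem would make it vanish along the whole component of $x_0$, and $\hat b=0$ there.

This is the exact point where the easy argument stops. The element $b$ is only a $p$-limit of holomorphic functions, and $p$ gives no common neighborhood of $v(K)$ on which the limit is holomorphic. We must redo the identity theorem quantitatively, on balls that shrink as the approximation improves. The fact that makes this possible is that the truncations of $b$ are bounded by a *single* constant on these shrinking balls, around *every* point of $v(K)$.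

## 6. Transport of flatness along a chain

For $x\in K$ and $0<r\le\frac34$ put
$$\mathbb B(x,r)=\{z\in\mathbb C^E:\|z-v(x)\|_\infty\le r\}=\{v(x)+Xu:\ |X|\le r,\ u\in B\},$$
and let $\delta_N=\frac34\varepsilon_N$.

**Atomic expansion.** Let $b\in A$. Choose $f_0=0$ and $f_m\in P$ with $f_m\to b$ in $A$ and $\sum_mp(f_{m+1}-f_m)<\infty$. Write each $f_{m+1}-f_m$ as a finite combination of elements of $U$ with sum of absolute values of coefficients at most $p(f_{m+1}-f_m)+2^{-m}$. Since $p\le1$ on $U$, stringing these together gives a series
$$b=\sum_{i=1}^\infty\lambda_iy_i\quad\text{absolutely convergent in }A,\qquad y_i\in U_{k_i},\qquad\Lambda:=\sum_i|\lambda_i|<\infty.\tag{8}$$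
We fix one such expansion for $b$. It does not depend on the number $N$ below.

**Lemma F (transport estimate).** Let the weights satisfy (3), let $b\in A$ have the expansion (8), and suppose $\theta^{x_0,u}(b)=0$ for all $u\in B$. Let $N\ge1$, and let $x_0,x_1,\dots,x_m\in K$ satisfy $d(x_{i-1},x_i)\le\delta_N$ for $i=1,\dots,m$. Then
$$|\theta_n^{x_m,u}(b)|\le\Lambda\,4^{-N2^{-m}}\Big(\frac4{\delta_N}\Big)^n\qquad(0\le n\le N,\ u\in B).\tag{9}$$

**Proof.** If $\Lambda=0$, then $b=0$ and there is nothing to prove. Let $\Lambda>0$.

**Step 1: replace $b$ by a genuine holomorphic function.** Put $F_N=\sum_{k_i\le N}\lambda_iy_i$. The series converges in $P$, because for $k_i\le N$ we have $\|y_i\|\le1/w_{k_i}\le1/w_N$. For $n\le N$ the terms of (8) with $k_i>N$ satisfy $\theta_n^{x,u}(y_i)=0$ by (6). Since $\theta_n^{x,u}$ is continuous on $A$ and on $P$,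
$$\theta_n^{x,u}(b)=\theta_n^{x,u}(F_N)\qquad(n\le N,\ x\in K,\ u\in B).\tag{10}$$

**Step 2: bound $F_N$ by $\Lambda$ on all the balls $\mathbb B(x,\delta_N)$.** Let $x\in K$ and $z\in\mathbb B(x,\delta_N)$. By (2), $|h(z)|\le\frac43\delta_N=\varepsilon_N$ for $h\in J$ with $\|h\|\le1$. So if $1\le k_i\le N$, then
$$|y_i(z)|\le w_{k_i}^{-1}\varepsilon_N^{k_i}=(\varepsilon_N/\varepsilon_{k_i})^{k_i}\le1,$$
because $\varepsilon$ is nonincreasing. If $k_i=0$, then $|y_i(z)|\le\|y_i\|\le1$. Summing,
$$|F_N|\le\Lambda\quad\text{on }\mathbb B(x,\delta_N),\text{ for every }x\in K.\tag{11}$$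
The large factors $w_k^{-1}$ are exactly compensated by the smallness of $h_1\cdots h_k$ near $v(K)$.

**Step 3: start at $x_0$.** By (10) and the hypothesis, for each $u\in B$ the function $X\mapsto F_N(v(x_0)+Xu)$ vanishes to order at least $N+1$ at $0$, and by (11) it is bounded by $\Lambda$ on $|X|<\delta_N$. Dividing by $X^{N+1}$ and using the maximum principle, as in Schwarz's lemma, we see that its modulus is at most $\Lambda(|X|/\delta_N)^{N+1}$. Hence $|F_N|\le\Lambda4^{-(N+1)}\le\Lambda4^{-N}$ on $\mathbb B(x_0,\delta_N/4)$.

**Step 4: move by one link.** We claim: if $0<\tau\le1$, $|F_N|\le\Lambda\tau$ on $\mathbb B(x,\delta_N/4)$ and $d(x,x')\le\delta_N$, then $|F_N|\le\Lambda\tau^{1/2}$ on $\mathbb B(x',\delta_N/4)$.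

Recall Hadamard's three circles theorem: for $g\not\equiv0$ holomorphic in a disc about $0$, $\log M(r)$ with $M(r)=\max_{|X|=r}|g(X)|$ is a convex function of $\log r$. Fix $u\in B$ and let $g(X)=F_N(v(x)+Xu)$, which we may assume is not identically zero. Take $\delta_N/2<\rho<\delta_N$, and write $\log(\delta_N/2)=(1-t)\log(\delta_N/4)+t\log\rho$, so $t=\log2/\log(4\rho/\delta_N)$. Then, by (11),
$$M(\delta_N/2)\le M(\delta_N/4)^{1-t}M(\rho)^t\le(\Lambda\tau)^{1-t}\Lambda^t=\Lambda\tau^{1-t}.$$
As $\rho\to\delta_N$, $t\to\frac12$, so $M(\delta_N/2)\le\Lambda\tau^{1/2}$. By the maximum principle, and since $u\in B$ was arbitrary, $|F_N|\le\Lambda\tau^{1/2}$ on $\mathbb B(x,\delta_N/2)$. By (1), $\|v(x)-v(x')\|_\infty\le\delta_N/4$, so $\mathbb B(x',\delta_N/4)\subseteq\mathbb B(x,\delta_N/2)$. This proves the claim.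

**Step 5: follow the chain.** Starting from $\tau=4^{-N}$ at $x_0$ and applying Step 4 $m$ times, we get $|F_N|\le\Lambda4^{-N2^{-m}}$ on $\mathbb B(x_m,\delta_N/4)$. Cauchy's estimates for $X\mapsto F_N(v(x_m)+Xu)$ on $|X|\le\delta_N/4$, together with (10), give (9). $\square$

## 7. Balancing the decay of the weights against the length of the chain

We want the right side of (9) to tend to $0$ as $N\to\infty$, for fixed $n$. Two demands now compete. To have no characters outside $K$ we need $\varepsilon_N\to0$. But then the links, of length at most $\delta_N=\frac34\varepsilon_N$, become short, the chain becomes long, and each link costs a square root.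

Not every choice works. On $K=[0,1]$ take $\varepsilon_k=1/k$. Going from $0$ to $1$ needs at least $1/\delta_N=\frac43N$ links, so $N2^{-m}\le N2^{-4N/3}\to0$. For $n=0$ the bound (9) then tends to $\Lambda$, and the estimate says nothing. What we need is that $2^m$ be much smaller than $N$, so $\varepsilon_N$ has to tend to $0$ slowly, at a rate dictated by chain lengths in $K$.

**Lemma G (chains).** For each $\delta>0$ there is $m(\delta)\in\mathbb N$ such that any two points $x,y$ in the same component of $K$ are joined by points $x=x_0,x_1,\dots,x_{m(\delta)}=y$ of that component with $d(x_{i-1},x_i)\le\delta$.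

**Proof.** The point is that one number serves all pairs and all components. Cover $K$ by finitely many open sets $G_1,\dots,G_n$ of diameter at most $\delta$. For a component $C$, form the graph whose vertices are the $G_i$ meeting $C$, with $G_i,G_j$ adjacent when $G_i\cap G_j\cap C\ne\emptyset$. This graph is connected: otherwise the unions of the sets $G_i\cap C$ over one connected part of the graph and over the rest would split $C$ into two disjoint nonempty relatively open sets. Given $x,y\in C$, take a simple path $G_{i_1},\dots,G_{i_r}$ with $x\in G_{i_1}$, $y\in G_{i_r}$, so $r\le n$, and pick $q_j\in G_{i_j}\cap G_{i_{j+1}}\cap C$ for $1\le j<r$. In the chain $x,q_1,\dots,q_{r-1},y$, consecutive points lie in a common $G_{i_j}$, so each of its $r\le n$ links has length at most $\delta$. Repeat the last point to get exactly $m(\delta)=n$ links. $\square$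

**Choice of the weights.** Choose integers $1=N_1<N_2<N_3<\cdots$ with
$$s\,2^{m(3/(4s))}\le N_s^{1/2}\qquad(s\ge2),$$
and put $\varepsilon_k=1/s$ for $N_s\le k<N_{s+1}$. Then (3) holds. Write $m_N=m(\delta_N)$. If $N\ge N_2$, say $N_s\le N<N_{s+1}$ with $s\ge2$, then $\delta_N=\frac3{4s}$ and
$$2^{m_N}\le\sqrt{N_s}\le\sqrt N,\qquad\frac1{\varepsilon_N}=s\le\sqrt{N_s}\le\sqrt N\qquad(N\ge N_2).\tag{12}$$

*Example.* For $K=[0,1]$ equal steps show that $m(\delta)=\lceil1/\delta\rceil$ is allowed, and $N_s=s^2\,4^{\lceil4s/3\rceil}$ for $s\ge2$ works, with $N_2=256$. So $\varepsilon_k=1$ for $k<256$, and later values decay only logarithmically in $k$.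

From now on $A$ is the algebra of Section 4 with this choice of weights.

**Proposition H (propagation).** Let $x_0,x_1$ lie in the same component of $K$, and let $b\in A$ satisfy $\theta^{x_0,u}(b)=0$ for all $u\in B$. Then $\theta^{x_1,u}(b)=0$ for all $u\in B$. In particular $\hat b(x_1)=0$.

**Proof.** Fix an expansion (8) of $b$, fix $n\ge0$, and let $N\ge\max(n,N_2)$. By Lemma G there is a chain of $m_N$ links of length at most $\delta_N$ from $x_0$ to $x_1$. By (12), $N2^{-m_N}\ge\sqrt N$ and $4/\delta_N=16/(3\varepsilon_N)\le16\sqrt N/3$. So Lemma F gives, for all $u\in B$,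
$$|\theta_n^{x_1,u}(b)|\le\Lambda\,4^{-\sqrt N}\Big(\frac{16\sqrt N}3\Big)^n\xrightarrow[N\to\infty]{}0.$$
The left side does not depend on $N$, so it is $0$. For $n=0$ this reads $\hat b(x_1)=0$. $\square$

**Proof of Theorem 1.** Proposition D gives everything except the last assertion. Let $ab=0$, let $C$ be a component of $K$, and suppose $\hat a|_C\ne0$, say $\hat a(x_0)\ne0$ with $x_0\in C$. By (7), $\theta^{x_0,u}(b)=0$ for all $u\in B$. By Proposition H, $\hat b(x_1)=0$ for every $x_1\in C$. $\square$

For $K=[0,1]$ this gives the negative answer stated after Theorem 1: $A$ is regular, but $\varphi(a)\ne0\ne\psi(b)$ is impossible when $ab=0$. So $A$ is not spectrally separable, and $\mathrm{Reg}(A)=A\supsetneq\mathrm{Sep}(A)$.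

## 8. The subalgebra $\mathrm{Sep}(A)$: functions constant on components

**Proof of Theorem 2, part 1.** Since $A$ is regular, $\mathrm{Reg}(A)=A$. Let
$$D=\{a\in A:\hat a\text{ is constant on each component of }K\}.$$
This is a closed subalgebra containing $1$ and $\mathrm{Rad}(A)$.

**Step 1: every closed spectrally separable subalgebra $S\ni1$ lies in $D$.** Let $x,y$ lie in one component. The restrictions $\varphi_x|_S$ and $\varphi_y|_S$ are characters of $S$. If they differed, there would be $a,b\in S$ with $ab=0$, $\hat a(x)\ne0$ and $\hat b(y)\ne0$, contradicting Theorem 1. So $\hat a(x)=\hat a(y)$ for all $a\in S$, that is, $S\subseteq D$.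

**Step 2: every character of $D$ is some $\varphi_x|_D$.** Let $\chi\in\Sigma(D)$. Elements $r\in\mathrm{Rad}(A)$ are quasinilpotent and lie in $D$, so $|\chi(r)|\le p(r^n)^{1/n}\to0$, and $\chi$ vanishes on $\mathrm{Rad}(A)=\ker\bar\pi$. Hence $\chi$ induces a character of $D/\mathrm{Rad}(A)\cong\bar\pi(D)=L_0$, where $L_0=\{f\in L:f\text{ constant on components}\}$. Here $\bar\pi(D)=L_0$ because $\bar\pi$ is onto $L$. The algebra $L_0$ is unital, conjugation-closed and contains $1/g$ when $g\in L_0$ and $\inf|g|>0$. By Lemma C the induced character is evaluation at some $x$, so $\chi=\varphi_x|_D$.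

**Step 3: $D$ is spectrally separable.** Suppose $\varphi_x|_D\ne\varphi_y|_D$. Then $x,y$ lie in different components, and there is a clopen $V\subseteq K$ with $x\in V\not\ni y$. By Shilov's idempotent theorem there is $e=e^2\in A$ with $\hat e=1_V$. A connected set lies in $V$ or in its complement, so $1_V$ is constant on components and $e\in D$. Then $e(1-e)=0$, $\varphi_x(e)=1$ and $\varphi_y(1-e)=1$.

By Steps 1 and 3, $D$ is the largest closed spectrally separable subalgebra containing $1$, so $\mathrm{Sep}(A)=D$. If $K$ is connected, then $a\in D$ means that $\hat a$ is a constant $c$, that is, $a-c1\in\mathrm{Rad}(A)$. So $D=\mathbb C1+\mathrm{Rad}(A)$. $\square$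

## 9. An integral domain with Gelfand transforms $\mathrm{Lip}(K)$

**Proof of Theorem 2, part 2.** Let $K$ be connected and fix $x_0\in K$. Theorem 1 controls zero products only modulo the radical. To get a domain we divide out the elements with no Taylor series at $x_0$.

**Step 1: the quotient.** Let $\mathfrak K=\{a\in A:\theta^{x_0,u}(a)=0\text{ for all }u\in B\}$. It is an intersection of kernels of homomorphisms with continuous coefficients, so it is a closed ideal, and $1\notin\mathfrak K$. By Proposition H and connectedness, $b\in\mathfrak K$ implies $\hat b=0$ on $K$, so $\mathfrak K\subseteq\mathrm{Rad}(A)$. Put $A'=A/\mathfrak K$. Every character of $A$ vanishes on $\mathfrak K$, so $\Sigma(A')=\Sigma(A)\cong K$ with the same Gelfand transforms. Therefore the transforms of $A'$ form $\mathrm{Lip}(K)$ and $A'$ is regular.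

**Step 2: dependence on the direction.** Suppose $ab\in\mathfrak K$ but $a,b\notin\mathfrak K$. There are $u_0,u_1\in B$ and $n,l$ with $\theta_n^{x_0,u_0}(a)\ne0\ne\theta_l^{x_0,u_1}(b)$. The two directions may differ, and we need a common one. Put $u_s=(1-s)u_0+su_1\in B$ for $s\in[0,1]$. We claim that for every $c\in A$ and $j\ge0$ the function $s\mapsto\theta_j^{x_0,u_s}(c)$ is a polynomial of degree at most $j$ on $[0,1]$. For a monomial $c=z^\alpha$, the coefficient of $X^j$ in $\prod_e(v(x_0)_e+X(u_s)_e)^{\alpha_e}$ is a combination of products of $j$ coordinates of $u_s$, each affine in $s$. So the claim holds for polynomials $c$ in the $z_e$. These are dense in $P$, hence in $A$. The bound (5) is uniform in $u$, so if $c_i\to c$ in $A$, the functions $\theta_j^{x_0,u_s}(c_i)$ converge uniformly in $s$. Polynomials of degree at most $j$ form a finite-dimensional, hence closed, subspace of $C[0,1]$. This proves the claim.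

**Step 3: a common direction.** The polynomials $s\mapsto\theta_n^{x_0,u_s}(a)$ and $s\mapsto\theta_l^{x_0,u_s}(b)$ are not identically zero, since the first is nonzero at $s=0$ and the second at $s=1$. So some $s\in[0,1]$ is a root of neither. For it, $\theta^{x_0,u_s}(a)$ and $\theta^{x_0,u_s}(b)$ are nonzero elements of the domain $\mathbb C[[X]]$ with product $\theta^{x_0,u_s}(ab)=0$, which is impossible. So $A'$ is an integral domain. $\square$

## 10. Compact metrizable spaces that force spectral separability

**Proof of Theorem 2, part 3.** The implication (ii)$\Rightarrow$(i), for every compact Hausdorff $K$, is Proposition B.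

For (i)$\Rightarrow$(ii), let $K$ be metrizable and not totally disconnected. Then some component contains two points $x\ne y$. Choose a metric defining the topology of $K$, and let $A$ be the algebra of Theorem 1 for it. It is a unital commutative regular Banach algebra with $\Sigma(A)\cong K$. If $ab=0$, then $\hat a$ or $\hat b$ vanishes on the component containing $x$ and $y$, so $\varphi_x(a)\ne0\ne\varphi_y(b)$ is impossible. Thus $A$ is not spectrally separable, and (i) fails. $\square$

Part 4 is Proposition A, so all parts of Theorem 2 are proved.
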